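\title{Uniform matroids with infinitely many intertwines}

\begin{abstract}
An intertwine of two matroids $M_1$ and $M_2$ is a minor-minimal matroid having both an $M_1$-minor and an $M_2$-minor. We show that a matroid and a uniform matroid can have infinitely many intertwines, and we determine the uniform matroids for which this happens: $U_{r,n}$ has infinitely many intertwines with some matroid if and only if $2\le r\le n-2$. For $n\ge5$ the intertwines are found in matroids obtained from a fixed family of bases by removing sets indexed by the vertices of a cube. For $U_{2,4}$ they are found in relaxations of binary matroids built around a random matrix.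
\end{abstract}

\section{Introduction}\label{sec:intro}

All matroids in this paper are finite. A matroid has an \emph{$N$-minor} if one of its minors is isomorphic to $N$. An \emph{intertwine} of matroids $M_1$ and $M_2$ is a matroid that has both an $M_1$-minor and an $M_2$-minor, while none of its proper minors has both. Intertwines are counted up to isomorphism. The matroids that lack an $M_1$-minor or lack an $M_2$-minor form a minor-closed class, and the intertwines are the minor-minimal matroids outside it. Their number therefore measures how many obstructions are needed to describe the union of two classes, each of which is described by a single obstruction.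

Every pair has an intertwine, since $M_1\oplus M_2$ has both minors. If $M_2$ is a minor of $M_1$, then $M_1$ is the only intertwine. For a less degenerate case, let $U_{r,n}$ be the uniform matroid on $n$ elements whose bases are all $r$-element subsets. A matroid has a $U_{k,k}$-minor if and only if its rank is at least $k$, and a $U_{0,l}$-minor if and only if its nullity $|E|-r(M)$ is at least $l$; so the intertwines of $U_{k,k}$ and $U_{0,l}$ are the matroids of rank $k$ and nullity $l$. In both cases an intertwine has at most $|E(M_1)|+|E(M_2)|$ elements, and one might expect this always, because an element outside both minors looks superfluous. The flaw is that an element can be removed in two ways. If $M/C_1\backslash D_1\cong M_1$ and $M/C_2\backslash D_2\cong M_2$, minimality of $M$ forbids elements in $C_1\cap C_2$ and in $D_1\cap D_2$, but it allows elements that must be contracted to reach one minor and deleted to reach the other. And indeed two matroids can have infinitely many intertwines, a result due to Vertigan.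

The question we answer comes from \cite{intertwines}: \emph{can a matroid and a uniform matroid have infinitely many intertwines?} The uniform matroids of extreme rank suggest that the answer is no. Having a $U_{0,n}$-minor is a condition on the nullity, having a $U_{n-1,n}$-minor is a condition on the longest circuit, and these numbers are so robust under removing an element that only finitely many intertwines arise. These cases and their duals turn out to be the only ones.

\begin{theorem}\label{thm:main}
Let $0\le r\le n$ and $n\ge1$. There is a matroid $M_1$ such that $M_1$ and $U_{r,n}$ have infinitely many non-isomorphic intertwines if and only if $2\le r\le n-2$.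
\end{theorem}

The condition $2\le r\le n-2$ fails exactly when $r\in\{0,1,n-1,n\}$, and then finiteness is Theorem~\ref{thm:finite}. When it holds, either $n\ge5$, which is Theorem~\ref{thm:five} and already answers the question (for instance with $U_{2,5}$), or $U_{r,n}=U_{2,4}$, which is Theorem~\ref{thm:u24}.

Both constructions rest on one device. Suppose that a matroid $M$ has a $U$-minor that disappears when a single set $X$ is removed from the collection of bases. Deleting an element of $X$, or contracting an element outside $X$, makes the status of $X$ invisible, so each of these operations destroys every $U$-minor of $M$. It remains to arrange that the two opposite operations destroy every $M_1$-minor, for arbitrarily many elements and a fixed $M_1$. For $n\ge5$ a second such switch, almost complementary to $X$, does this (Sections~\ref{sec:cube} and~\ref{sec:five}); Example~\ref{ex:k4} shows the first switch in rank~$3$. For $U_{2,4}$ we prove instead that the $M_1$-minor can be obtained in only one way (Section~\ref{sec:u24}); there $M_1$ is binary and its existence is proved by counting.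

\section{Minors, switches and large intertwines}\label{sec:prelim}

We write $A+e$ and $A-e$ for $A\cup\{e\}$ and $A\setminus\{e\}$. The dual $M^*$ has the complements of the bases of $M$ as bases, and $r^*(M)=|E|-r(M)$ is its rank, the nullity of $M$. A set is \emph{coindependent} if it is independent in $M^*$, that is, if some basis of $M$ avoids it, and \emph{codependent} if it meets every basis. Cocircuits and coloops are the circuits and loops of $M^*$. A matroid is \emph{simple and cosimple} if it has no circuit or cocircuit with at most two elements. In $U_{r,n}$ a set is dependent if and only if it has more than $r$ elements and codependent if and only if it has more than $n-r$ elements. Since $(M/C\backslash D)^*=M^*/D\backslash C$, a matroid $N$ is an intertwine of $M_1,M_2$ if and only if $N^*$ is an intertwine of $M_1^*,M_2^*$; also $U_{r,n}^*=U_{n-r,n}$.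

Every minor of $M$ can be written $N=M/C\backslash D$ with $C$ independent and $D$ coindependent \cite[Lemma 3.3.2]{oxley}. \emph{All minors below are written in this form, and $W=E\setminus(C\cup D)$ is the ground set of the minor.} Then $|C|=r(M)-r(N)$, $|D|=r^*(M)-r^*(N)$, and
\begin{equation}\label{eq:minor}
\text{the bases of }N\text{ are the sets }B\setminus C\text{ with }B\text{ a basis of }M,\ C\subseteq B,\ B\cap D=\emptyset .
\end{equation}
Conversely, if some basis contains $C$ and avoids $D$, then $C$ is independent and $D$ is coindependent.

We build matroids by removing or adding one basis at a time. A \emph{circuit-hyperplane} is a circuit that is also a flat of rank $r(M)-1$; it has $r(M)$ elements.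

\begin{lemma}\label{lem:relax}
Let $M$ be a matroid on $E$ with set of bases $\mathcal B$.
\begin{itemize}
\item[(a)] If $B\in\mathcal B$, $\emptyset\ne B\ne E$, and $B-b+e\in\mathcal B$ for all $b\in B$ and $e\notin B$, then $\mathcal B\setminus\{B\}$ is the set of bases of a matroid.
\item[(b)] If $X$ is a circuit-hyperplane, then $X-x+y\in\mathcal B$ for all $x\in X$ and $y\notin X$, and $\mathcal B\cup\{X\}$ is the set of bases of a matroid, the \emph{relaxation} of $M$ at $X$.
\end{itemize}
\end{lemma}

\begin{proof}
We check the exchange axiom: for $B_1,B_2$ in the family and $e\in B_1\setminus B_2$ there is $f\in B_2\setminus B_1$ with $B_1-e+f$ in the family.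

(a) The family is nonempty since it contains some $B-b+e$. Let $B_1,B_2\ne B$ and take $f\in B_2\setminus B_1$ with $B_1-e+f\in\mathcal B$. Only the case $B_1-e+f=B$ needs attention. Then $B_2\setminus B_1\ne\{f\}$, for otherwise $B_2=B_1-e+f=B$. Take $f'\in B_2\setminus B_1$ with $f'\ne f$. Then $f'\notin B$, and $B_1-e+f'=B-f+f'$ is a basis different from $B$.

(b) The set $X-x$ is independent and spans the flat $X$, which does not contain $y$; so $X-x+y$ is independent with $r(M)$ elements. If $B_1=X$, any $f\in B_2\setminus X$ works. Let $B_2=X$. If some $f\in X$ lies outside $\operatorname{cl}(B_1-e)$, then $f\notin B_1$ (as $e\notin X$) and $B_1-e+f\in\mathcal B$. Otherwise the hyperplanes $X$ and $\operatorname{cl}(B_1-e)$ coincide, so $B_1-e\subseteq X$, and the remaining element $f$ of $X$ gives $B_1-e+f=X$.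
\end{proof}

\begin{lemma}[Switch]\label{lem:switch}
Let $M$ and $M'$ be matroids on $E$ without loops and coloops such that the bases of $M$ are those of $M'$ together with one set $X$. If $M'$ has no $N$-minor, then neither $M\backslash e$ for $e\in X$ nor $M/e$ for $e\notin X$ has an $N$-minor.
\end{lemma}

\begin{proof}
By \eqref{eq:minor}, $M\backslash e$ is determined by the bases avoiding $e$ and $M/e$ by the bases containing $e$. So $M\backslash e=M'\backslash e$ for $e\in X$ and $M/e=M'/e$ for $e\notin X$.
\end{proof}

\begin{lemma}\label{lem:large}
Let $M$ have both an $M_1$-minor and an $M_2$-minor, and let $\Gamma\subseteq E(M)$ be such that for each $e\in\Gamma$ neither $M\backslash e$ nor $M/e$ has both. Then $M_1$ and $M_2$ have an intertwine with at least $|\Gamma|$ elements.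
\end{lemma}

\begin{proof}
A minimal minor $M_0$ of $M$ having both minors is an intertwine. If it missed some $e\in\Gamma$, it would be a minor of $M\backslash e$ or of $M/e$.
\end{proof}

There are finitely many matroids of each size, so a pair has infinitely many intertwines if and only if it has arbitrarily large ones.

\section{The finite cases}\label{sec:finite}

\begin{theorem}\label{thm:finite}
If $n\ge1$ and $r\in\{0,1,n-1,n\}$, then every matroid $M_1$ has only finitely many intertwines with $U_{r,n}$.
\end{theorem}

\begin{proof}
By duality it suffices to treat $U=U_{0,n}$ and $U=U_{n-1,n}$. Let $M$ be an intertwine of $M_1$ and $U$, and let $M/C\backslash D\cong M_1$. For $e\in C$ the matroid $M/e$, and for $e\in D$ the matroid $M\backslash e$, has an $M_1$-minor, so by minimality it has no $U$-minor. We bound $|E|$ in terms of $M_1$ and $n$.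

\medskip\noindent\emph{The matroid $U_{0,n}$.} A matroid has a $U_{0,n}$-minor if and only if its nullity is at least $n$: contracting a basis leaves $r^*(M)$ loops, and nullity does not increase under taking minors. An element $e\in C$ is not a loop, so $r^*(M/e)=r^*(M)\ge n$, which is impossible; hence $C=\emptyset$. An element $e\in D$ is not a coloop, so $r^*(M)-1=r^*(M\backslash e)<n$; hence, if $D\ne\emptyset$, then $|D|=r^*(M)-r^*(M_1)\le n$. Thus $|E|\le|E(M_1)|+n$.

\medskip\noindent\emph{The matroid $U_{n-1,n}$.} A matroid has a $U_{n-1,n}$-minor if and only if it has a circuit with at least $n$ elements. Indeed, restricting to such a circuit and contracting all but $n$ of its elements gives $U_{n-1,n}$. Conversely, if $M/C'\backslash D'\cong U_{n-1,n}$ on the set $W'$, then $C'\cup W'$ is dependent and $(C'\cup W')-w$ is independent for each $w\in W'$, so a circuit in $C'\cup W'$ contains $W'$.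

The difficulty is that contracting an element can break a long circuit. We show that it leaves a circuit at least half as long. Let $K$ be a circuit with $|K|\ge2n$ and let $e\in C$; recall that $r_{M/e}(A)=r(A+e)-1$.
\begin{itemize}
\item If $e\in K$, then $K-e$ is a circuit of $M/e$ with at least $2n-1\ge n$ elements.
\item If $e\notin\operatorname{cl}(K)$, then $r_{M/e}$ and $r$ agree on subsets of $K$, so $K$ is a circuit of $M/e$.
\item If $e\in\operatorname{cl}(K)\setminus K$, then $M'=(M/e)|K$ has rank $|K|-2$, so nullity $2$. It has no coloop: each $z\in K$ lies in $\operatorname{cl}_M(K-z)\subseteq\operatorname{cl}_M(K-z+e)$, hence in $\operatorname{cl}_{M/e}(K-z)$. So $M'^*$ has rank $2$ and no loops, its hyperplanes are its parallel classes, and there are at least two of them. The circuits of $M'$ are the complements of the hyperplanes of $M'^*$, and the complement of a smallest class has at least $|K|/2\ge n$ elements.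
\end{itemize}
In each case $M/e$ has a $U_{n-1,n}$-minor, which is impossible. So a circuit $K$ with $|K|\ge 2n$ forces $C=\emptyset$, and then $|K|\le r(M)+1=r(M_1)+1$. Hence every circuit of $M$ has at most $\ell=\max(2n-1,r(M_1)+1)$ elements.

Fix a circuit $K$ with $|K|\ge n$. If $e\in D\setminus K$, then $M\backslash e$ keeps $K$, which is impossible. So $D\subseteq K$, $|D|\le\ell$ and $r^*(M)=r^*(M_1)+|D|\le r^*(M_1)+\ell$. A coloop $e$ of $M$ lies in $W$: it is not in the coindependent set $D$, and if $e\in C$ then $M/e=M\backslash e$ keeps $K$. Finally, fix a basis $B$. Each of the $r^*(M)$ elements $f\notin B$ lies in the unique circuit contained in $B+f$, and an element $b\in B$ in none of these circuits is a coloop, because then $B-b$ spans $E-b$. Therefore $|E|\le|E(M_1)|+\ell\,(r^*(M_1)+\ell)$.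
\end{proof}

\section{Matroids decorated along a cube}\label{sec:cube}

We want a matroid with many pairs $\{x_i,y_i\}$ such that a well-behaved minor can remove a pair only by contracting one element and deleting the other. The choices of one element from each pair are the vertices of a cube, such minors correspond to its faces, and we can then place $U_{r,n}$ and $M_1$ at opposite corners by prescribing which sets at which vertices are bases.

\subsection{The matroids $M(T)$}

Let $2\le\rho\le h$ and $m\ge1$. Let $H$ be a set with $h$ elements, let $L_i=\{x_i,y_i\}$ $(1\le i\le m)$ be pairwise disjoint pairs, called \emph{legs}, disjoint from $H$, and put $E=H\cup L_1\cup\dots\cup L_m$ and $R=\rho+m-1$. For $B\subseteq E$ let $\phi(B)$ be the number of \emph{full} legs (contained in $B$) and $\mu(B)$ the number of \emph{missed} legs (disjoint from $B$). Then $|B\setminus H|=m+\phi(B)-\mu(B)$, so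
\begin{equation}\label{eq:BH}
|B\cap H|=\rho-1+\mu(B)-\phi(B)\qquad\text{whenever }|B|=R .
\end{equation}
Put
\[
\mathcal B=\{B\subseteq E:\ |B|=R,\ \phi(B)\le1,\ \mu(B)\le1\}.
\]
For a vertex $S\in\{0,1\}^m$ let $L(S)=\{x_i:S_i=0\}\cup\{y_i:S_i=1\}$, and for $A\subseteq H$ with $|A|=\rho-1$ let $[A,S]=A\cup L(S)$; we say that $[A,S]$ \emph{sits at} $S$. By \eqref{eq:BH} these are exactly the $R$-sets with $\phi=\mu=0$. A set $T$ of such sets is \emph{admissible} if no two members meet in exactly $R-1$ elements. Since $|[A,S]\cap[A',S']|=|A\cap A'|+m-\operatorname{dist}(S,S')$, where $\operatorname{dist}$ is Hamming distance, this excludes exactly two configurations: $A=A'$ with $S,S'$ adjacent, and $S=S'$ with $|A\cap A'|=\rho-2$. Subsets of admissible sets are admissible.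

\begin{lemma}\label{lem:MT}
Let $T$ be admissible.
\begin{itemize}
\item[(a)] $\mathcal B$ is the set of bases of a matroid $M(\emptyset)$, in which a set $I$ with $|I|\le R$ is independent if and only if $\phi(I)\le1$ and $|I\cap H|+\phi(I)\le\rho$.
\item[(b)] $\mathcal B\setminus T$ is the set of bases of a matroid $M(T)$.
\item[(c)] A set with fewer than $R$ elements is independent in $M(T)$ if and only if it is independent in $M(\emptyset)$.
\item[(d)] $M(T)^*$ is the matroid of the same kind with the same $H$ and legs, with $\rho^*=h+2-\rho$ in place of $\rho$ and $\{E\setminus B:B\in T\}$ in place of $T$.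
\item[(e)] If $h=2$, so that $\rho=2$, then $\mathcal B$ consists of the $(m+1)$-subsets of $E$ that contain at most one of the $m+1$ pairs $H,L_1,\dots,L_m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take vectors $t$ and $v_a$ $(a\in H)$ in $\mathbb R^\rho$, any $\rho$ of which are independent. In $\mathbb R^\rho\oplus\langle w_1,\dots,w_m\rangle$ represent $a\in H$ by $v_a$, $x_i$ by $w_i$ and $y_i$ by $w_i+t$; thus every leg spans a plane through $t$. Let $I$ meet $\tau$ legs. One chosen element from each of them gives $\tau$ vectors independent modulo $\mathbb R^\rho$, and the second element of a full leg differs from the first by $\pm t$. So the span of $I$ has dimension $\tau+\dim V$, where $V$ is spanned by the $v_a$ with $a\in I\cap H$, together with $t$ if $\phi(I)\ge1$. Since $|I|=\tau+\phi(I)+|I\cap H|$, the set $I$ is independent if and only if $\dim V=\phi(I)+|I\cap H|$, that is, if and only if $\phi(I)\le1$ and $|I\cap H|+\phi(I)\le\rho$. This matroid has rank $\rho+m$. Its independent sets with at most $R$ elements form a matroid of rank $R$ (the truncation), and for $|B|=R$ the condition $|B\cap H|+\phi(B)\le\rho$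 reads $\mu(B)\le1$ by \eqref{eq:BH}.

(b) Let $B\in T$, $b\in B$, $e\notin B$. As $\phi(B)=\mu(B)=0$, the set $B-b+e$ has at most one missed and at most one full leg, so it lies in $\mathcal B$; it meets $B$ in $R-1$ elements, so it is not in $T$. By Lemma~\ref{lem:relax}(a) the members of $T$ can be removed one at a time.

(c) Let $I\subseteq B\in\mathcal B$ with $|I|<R$. If $B\in T$, replace $B$ by $B-b+e$ with $b\in B\setminus I$ and $e\notin B$, which is in $\mathcal B\setminus T$ as in (b).

(d) Complementation interchanges $\phi$ and $\mu$; we have $|E|-R=h+2m-\rho-m+1=\rho^*+m-1$ and $2\le\rho^*\le h$; and two sets differ by a single exchange if and only if their complements do.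

(e) An $(m+1)$-set contains as many of the $m+1$ pairs as it misses. If it contains at most one, it misses at most one, and $\phi,\mu\le1$. Conversely let $\phi(B),\mu(B)\le1$. If $H\subseteq B$, then $2=1+\mu(B)-\phi(B)$ by \eqref{eq:BH}, so $\phi(B)=0$. Thus $B$ contains at most one pair.
\end{proof}

Part (d) is the reason for truncating: it makes ``two full legs'' and ``two missed legs'' equally forbidden. Part (e) says that for $h=2$ the set $H$ behaves like one more leg.

\begin{example}\label{ex:k4}
Let $h=\rho=2$, $H=\{a_0,a_1\}$, $m=2$, so $R=3$. A $3$-set contains at most one pair, so $M(\emptyset)=U_{3,6}$. Put one set at each vertex, choosing $a_0$ or $a_1$ according to the parity of the vertex: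
\[
[a_0,00]=a_0x_1x_2,\qquad[a_1,10]=a_1y_1x_2,\qquad[a_1,01]=a_1x_1y_2,\qquad[a_0,11]=a_0y_1y_2 .
\]
Any two of these meet in exactly one element and each element is in exactly two of them. For a subfamily $T$, the members of $T$ are the three-point lines of the rank-$3$ matroid $M(T)$; see Figure~\ref{fig:k4}. A $U_{2,5}$-minor has $|C|=1$ and $D=\emptyset$, and by \eqref{eq:minor} $M(T)/e\cong U_{2,5}$ if and only if no member of $T$ contains $e$. If one line, say $a_1y_1x_2$, is removed, every point still lies on a line and there is no $U_{2,5}$-minor. If $X=a_0x_1x_2$ is removed as well, $x_2$ lies on no line and $M(T)/x_2\cong U_{2,5}$. So $X$ is a switch for $U_{2,5}$, and a $U_{2,5}$-minor needs \emph{two nearby} vertices that carry nothing. Vertices that carry nothing and are far apart are harmless, and we shall use them to mark $M_1$. For $U_{2,4}$ one empty vertex suffices: if only $a_1y_1x_2$ is removed, then $M(T)/x_2\backslash x_1\cong U_{2,4}$, since no remaining line contains $x_2$ and avoids $x_1$.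
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw[dashed] (0,3)--(-2,0);
\draw[dashed] (0,3)--(2,0);
\draw[thick] (2,0)--(-1,1.5);
\draw[thick] (-2,0)--(1,1.5);
\fill (0,3) circle (2pt) node[above]{$x_2$};
\fill (-1,1.5) circle (2pt) node[left]{$x_1$};
\fill (1,1.5) circle (2pt) node[right]{$y_1$};
\fill (0,1) circle (2pt) node[below]{$y_2$};
\fill (-2,0) circle (2pt) node[left]{$a_0$};
\fill (2,0) circle (2pt) node[right]{$a_1$};
\end{tikzpicture}
\caption{A rank-$3$ matroid on six points with four three-point lines. If one dashed line is declared a basis, every point still lies on a line, so every contraction has a parallel pair. If both dashed lines are declared bases, contracting $x_2$ gives $U_{2,5}$.}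
\label{fig:k4}
\end{figure}

By Lemma~\ref{lem:MT}(c) small sets do not see $T$, and this makes the legs recognizable in any isomorphic copy.

\begin{lemma}\label{lem:small}
Let $m\ge4$. Then $M(T)$ is simple and cosimple, and every dependent or codependent $3$-set lies in $H$. If $\rho\ge3$, every dependent $4$-set is a union of two legs or lies in $H$; if $\rho^*\ge3$, the same holds for every codependent $4$-set.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:MT}(d) it suffices to treat dependent sets. As $R\ge5$, the criterion of Lemma~\ref{lem:MT}(a) applies to $|I|\le4$. If $|I|\le2$, then $\phi(I)\le1$ and $|I\cap H|+\phi(I)\le2\le\rho$. If $I\not\subseteq H$, then $|I\cap H|+\phi(I)\le|I|-1$, because a nonempty set $I\setminus H$ has more elements than full legs. So a $3$-set not in $H$ is independent, and so is a $4$-set not in $H$ with $\phi(I)\le1$ when $\rho\ge3$.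
\end{proof}

\subsection{Minors of $M(T)$}

A \emph{$d$-face} of the cube is the set of vertices with prescribed values in $m-d$ coordinates. Two of its vertices are at distance at most $d$, and if $w$ is its least weight then $\binom dj$ of its vertices have weight $w+j$; here the weight $|S|$ is the number of ones. For a minor $N=M(T)/C\backslash D$ put
\[
T_N=\{B\in T:\ C\subseteq B,\ B\cap D=\emptyset\}.
\]
If $B\in T_N$, then $B\setminus C$ is an $r(N)$-subset of $W$ that is not a basis of $N$. Hence
\begin{equation}\label{eq:uniform}
N\text{ uniform}\ \Longrightarrow\ T_N=\emptyset .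
\end{equation}

Suppose that $C\cup D$ is a union of $m-s$ legs, $s\ge1$, each with one element in $C$ and one in $D$. These legs are neither full nor missed in a set containing $C$ and avoiding $D$, so by \eqref{eq:minor} $N=M(T')$ on the remaining $s$ legs, where $T'=\{B\setminus C:B\in T_N\}$. Here $T_N$ consists of the members of $T$ sitting at the vertices $S$ with $C\subseteq L(S)$, which form an $s$-face. We call $N$ an \emph{$s$-face minor}.

In a general minor each leg has a type CC, DD, CD, CW, DW or WW, recording the sets in which its two elements lie. Let $c$, $c^*$ and $d$ be the numbers of legs of type CW, DW and WW. The bases of $N$ come from sets $B\supseteq C$ avoiding $D$ with at most one full and at most one missed leg. This gives three rules.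
\begin{itemize}
\item[(i)] If $w$ is the $W$-element of a CW leg and $L_j$ is WW, then $L_j+w$ is dependent in $N$.
\item[(ii)] If $w$ is the $W$-element of a DW leg and $L_j$ is WW, then $L_j+w$ is codependent in $N$.
\item[(iii)] The union of two WW legs is both dependent and codependent in $N$.
\end{itemize}
In each case a basis of $N$ containing the set would give two full legs, and a basis avoiding it two missed legs.

\begin{lemma}\label{lem:types}
If $N=M(T)/C\backslash D$ is simple and cosimple and $|W|\ge h+2$, then no leg has type CC or DD, $c\le 1$, $c^*\le1$, and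
\begin{equation}\label{eq:count}
|C\cap H|=|C|-m+c^*+d,\qquad|D\cap H|=|D|-m+c+d .
\end{equation}
\end{lemma}

\begin{proof}
The $W$-elements of two CW legs would form a dependent pair, and those of two DW legs a codependent pair; so $c,c^*\le1$. Suppose that $L_i$ is CC. It is the only full leg of every basis containing $C$, so the $W$-element of a CW leg would be a loop and a WW leg would be a dependent pair. Then only DW legs contribute to $W\setminus H$, and $|W|\le h+1$, a contradiction. Suppose that $L_i$ is DD. It is the only missed leg of every basis avoiding $D$, so the $W$-element of a DW leg would be a coloop and a WW leg would be a codependent pair. Then only CW legs contribute to $W\setminus H$, and again $|W|\le h+1$. Finally, $C$ has one element in each of the $m-c^*-d$ legs of type CD or CW, and $D$ has one element in each of the $m-c-d$ legs of type CD or DW.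
\end{proof}

The next lemma says that a matroid $M(T_1)$ with many legs can occur in $M(T)$ only in the intended way, up to the symmetry of Lemma~\ref{lem:MT}(e), and that counting bases then counts members of $T$.

\begin{lemma}\label{lem:rigid}
Let $m\ge s\ge h+2$, let $T_1$ be admissible for $s$ legs and $T$ for $m$ legs, with the same $\rho$ and $H$, and let $N=M(T)/C\backslash D\cong M(T_1)$. Then either
\begin{itemize}
\item[(1)] $N$ is an $s$-face minor, or
\item[(2)] $h=2$ and $C\cup D$ is the union of $H$ and $m-s-1$ legs, each of these pairs having one element in $C$ and one in $D$.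
\end{itemize}
In both cases $|T_N|=|T_1|$.
\end{lemma}

\begin{proof}
Comparing ranks and nullities gives $|C|=|D|=m-s$, and $|W|=h+2s$. As $s\ge4$, Lemma~\ref{lem:small} applies to $M(T_1)$, so Lemma~\ref{lem:types} applies to $N$ and gives $|C\cap H|=c^*+d-s$ and $|D\cap H|=c+d-s$. In particular $d\ge s-1$. If $c=1$, the dependent $3$-sets given by (i) cover $2d+1\ge2s-1>h$ elements, whereas those of $M(T_1)$ cover at most $h$. If $c^*=1$, the codependent $3$-sets given by (ii) cover $2d+1>h$ elements, whereas those of $M(T_1)$ cover at most $h$. So $c=c^*=0$ and $d=s+\delta$ with $\delta=|C\cap H|=|D\cap H|$. All other legs are CD, so $\delta=0$ is case (1).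

Let $\delta\ge1$. If $h=2$, then $\delta=1$, since $C\cap H$ and $D\cap H$ are disjoint, and we are in case (2). Let $h\ge3$. Then $\rho+\rho^*=h+2\ge5$, so $\rho\ge3$ or $\rho^*\ge3$. Let $Q_1,\dots,Q_d$ be the images in $M(T_1)$ of the WW legs. By (iii) and Lemma~\ref{lem:small}, each union $Q_i\cup Q_j$ is a union of two legs of $M(T_1)$ or lies in $H$. As $2d>h$, some pair, say $Q_1$, is not contained in $H$. Then every $Q_1\cup Q_j$ is a union of two legs, so the $d$ disjoint pairs lie among the $2s$ leg elements and $d\le s$, a contradiction.

Let $\nu$ be the number of bases of $M(\emptyset)$ with $s$ legs, so that $M(T_1)$ has $\nu-|T_1|$ bases. By \eqref{eq:minor}, $N$ has $\nu'-|T_N|$ bases, where $\nu'$ is the number of $B\in\mathcal B$ containing $C$ and avoiding $D$. In case (1), $\nu'=\nu$ by the description of face minors. In case (2), Lemma~\ref{lem:MT}(e) shows that both $\nu'$ and $\nu$ count the $(s+1)$-subsets of a union of $s+1$ disjoint pairs that contain at most one pair.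
\end{proof}

Write $\mathbf 0$ and $\mathbf 1$ for the constant vertices. A set at $\mathbf 0$ contains every $x_i$ and no $y_i$, and a set at $\mathbf 1$ does the opposite; two switches at these corners cover all four ways of removing a leg element.

\begin{lemma}\label{lem:two}
Let $m\ge4$, let $X=[A,\mathbf 0]$ and $Y=[A',\mathbf 1]$ be sets outside $T$ with $T\cup\{X,Y\}$ admissible. Suppose that $M(T)$ has both an $M_1$-minor and a $U$-minor, that $M(T\cup\{X\})$ has no $U$-minor, and that $M(T\cup\{Y\})$ has no $M_1$-minor. Then $M_1$ and $U$ have an intertwine with at least $2m$ elements.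
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:small} these matroids have no loops or coloops. Lemma~\ref{lem:switch} for $X$ shows that $M(T)\backslash x_i$ and $M(T)/y_i$ have no $U$-minor; for $Y$ it shows that $M(T)\backslash y_i$ and $M(T)/x_i$ have no $M_1$-minor. Apply Lemma~\ref{lem:large} with $\Gamma=E\setminus H$.
\end{proof}

\section{Uniform matroids with at least five elements}\label{sec:five}

\begin{theorem}\label{thm:five}
If $2\le r\le n-2$ and $n\ge5$, then some matroid $M_1$ has infinitely many intertwines with $U_{r,n}$.
\end{theorem}

By duality it suffices to treat $r=2$ and the case $r,n-r\ge3$. In both cases we start from an admissible family $T^c$ with the same number of members at every vertex and remove five members. Two are removed near $\mathbf 0$, to create a $U_{r,n}$-minor; one of them is $X$. The matroid $M_1$ is a face minor at $\mathbf 1$, and by Lemma~\ref{lem:rigid} it is recognized by the number of members missing from its face. This number must exceed the two missing near $\mathbf 0$, so three members are removed near $\mathbf 1$; one of them is $Y$, and restoring it leaves only two. The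 three are placed far enough apart not to create a $U_{r,n}$-minor.

Put $s=h+8$ and let $m\ge s+8$. Let $\mathbf e_1$ be the vertex whose only one is in coordinate $1$, let $\mathbf u$ be the vertex whose zeros are in coordinates $1,\dots,4$, and $\mathbf v$ the vertex whose zeros are in coordinates $5,\dots,8$. The vertices $\mathbf 1,\mathbf u,\mathbf v$ are at mutual distances $4,4,8$, and each is at distance at least $m-5>s+1$ from $\mathbf 0$ and from $\mathbf e_1$. Hence
\begin{equation}\label{eq:far}
\text{no face of dimension at most }s+1\text{ meets both }\{\mathbf 0,\mathbf e_1\}\text{ and }\{\mathbf 1,\mathbf u,\mathbf v\}.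
\end{equation}
Let $\Phi_1$ be the $s$-face given by $S_i=1$ for $i>s$. It contains $\mathbf 1,\mathbf u,\mathbf v$, and the corresponding face minor contracts $y_i$ and deletes $x_i$ for $i>s$.

\subsection{Rank two}

Let $r=2$ and $n\ge5$. Take $\rho=2$, $h=n-3\ge2$, $m$ even, and distinct $a_0,a_1\in H$; write $[a,S]$ for $[\{a\},S]$. As in Example~\ref{ex:k4} let
\[
T^c=\{[a_{|S|\bmod2},S]:S\in\{0,1\}^m\},\qquad X=[a_0,\mathbf 0],\qquad Y=[a_0,\mathbf 1].
\]
The family $T^c$ is admissible, because each vertex carries one member and adjacent vertices have different parity. As $m$ is even, $\mathbf 1,\mathbf u,\mathbf v$ have even weight. Let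
\[
T_m=T^c\setminus\{X,\ [a_1,\mathbf e_1],\ Y,\ [a_0,\mathbf u],\ [a_0,\mathbf v]\},
\]
and let $M_1=M(T_1)$ be the face minor of $M(T_m)$ on $\Phi_1$, so $|T_1|=2^s-3$. It does not depend on $m$: a vertex of $\Phi_1$ is given by its set of zeros in $\{1,\dots,s\}$, and since $m$ is even the parity of its weight is the parity of its number of zeros. For $T\subseteq T^c$ call a vertex a \emph{hole} of $T$ if it carries no member of $T$. We verify the hypotheses of Lemma~\ref{lem:two}.

\medskip\noindent\emph{$M(T_m)$ has a $U_{2,n}$-minor.} Let $C=\{x_2,\dots,x_m\}$ and $D=\{y_3,\dots,y_m\}$, so $W=H\cup\{x_1,y_1,y_2\}$ has $h+3=n$ elements and $R-|C|=2$. Let $Q\subseteq W$ be a pair. In $C\cup Q$ only $L_1$ can be missed, and only $L_1$ and $L_2$ can be full, not both since that needs three elements of $W$. So $C\cup Q\in\mathcal B$. A member of $T^c$ containing $C$ sits at $\mathbf 0$ or $\mathbf e_1$, which are holes of $T_m$. So every $C\cup Q$ is a basis, and $M(T_m)/C\backslash D\cong U_{2,n}$.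

\medskip\noindent\emph{$M(T_m\cup\{Y\})$ has no $M_1$-minor.} The holes are $\mathbf 0,\mathbf e_1,\mathbf u,\mathbf v$, and by \eqref{eq:far} a face of dimension at most $s+1$ contains at most two of them. Let $N$ be an $M_1$-minor and apply Lemma~\ref{lem:rigid}. In case (1), $T_N$ consists of the members on an $s$-face, so $|T_N|\ge2^s-2$. In case (2), $H=\{a_0,a_1\}$ and $C\cap H=\{a_\varepsilon\}$ for some $\varepsilon$; then $T_N$ consists of the members at the $2^s$ vertices of parity $\varepsilon$ of an $(s+1)$-face, so again $|T_N|\ge2^s-2$. This contradicts $|T_N|=|T_1|=2^s-3$.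

\medskip\noindent\emph{$M(T)$ with $T=T_m\cup\{X\}$ has no $U_{2,n}$-minor.} The holes $\mathbf e_1,\mathbf 1,\mathbf u,\mathbf v$ are at mutual distance at least $4$. Suppose $N=M(T)/C\backslash D\cong U_{2,n}$; we contradict \eqref{eq:uniform} by finding a member of $T_N$. The matroid $N$ is simple and cosimple and $|W|=h+3$, so Lemma~\ref{lem:types} applies. Here $|C|=R-2=m-1$ and $|D|=h+2m-n-|C|=m-2$, so
\[
|C\cap H|=c^*+d-1,\qquad|D\cap H|=c+d-2 .
\]
Since $c\le1$, we get $d\ge1$. Since $n-2\ge3$, no $3$-set of $N$ is codependent, so $c^*=0$ by (ii); this is where $n\ge5$ is used. Thus every leg that is not WW has exactly one element in $C$, and the vertices $S$ with $C\setminus H\subseteq L(S)$ form a $d$-face $\Phi$. For $S\in\Phi$ the set $L(S)\setminus C$ lies in the WW legs, so $L(S)$ avoids $D$.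
\begin{itemize}
\item $d=1$. Then $c=1$ and $C\cap H=D\cap H=\emptyset$. The two vertices of $\Phi$ are adjacent, so one of them is not a hole, and its member lies in $T_N$.
\item $d\ge2$. By (iii) some $4$-set of $N$ is codependent, so $n-2<4$; hence $n=5$ and $H=\{a_0,a_1\}$. From $(d-1)+(c+d-2)\le h=2$ we get $d=2$, so $C\cap H=\{a_\varepsilon\}$ for some $\varepsilon$. The two vertices of $\Phi$ of parity $\varepsilon$ are at distance $2$, so one of them, $S$, is not a hole, and $[a_\varepsilon,S]\in T_N$.
\end{itemize}
Lemma~\ref{lem:two} now gives intertwines of $M_1$ and $U_{2,n}$ with at least $2m$ elements for every even $m\ge s+8$.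

\subsection{Rank and nullity at least three}

Let $r\ge3$ and $n-r\ge3$. Take $\rho=r$, $h=n-2$ and $m$ divisible by $3$; then $h\ge4$ and $\rho\le h$. As we shall see, now a single vertex that carries nothing produces a $U_{r,n}$-minor. The removals near $\mathbf 1$ must therefore not empty a vertex, and so $T^c$ puts two members at every vertex. Fix four elements $1,2,3,4$ of $H$ and a set $G\subseteq H\setminus\{1,2,3,4\}$ with $|G|=r-3$, which exists since $r-3\le n-6$. Write $Gij=G\cup\{i,j\}$, a set with $\rho-1$ elements, and use the three partitions of $\{1,2,3,4\}$ into two pairs: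
\[
\mathcal A_0=\{G12,G34\},\qquad\mathcal A_1=\{G13,G24\},\qquad\mathcal A_2=\{G14,G23\}.
\]
With $\chi(S)=|S|\bmod3$ let $T^c=\{[A,S]:S\in\{0,1\}^m,\ A\in\mathcal A_{\chi(S)}\}$. It is admissible: the two sets of a class meet in $r-3\ne\rho-2$ elements, and adjacent vertices use different, hence disjoint, classes. All six pairs are needed: if $r=3$, $n=6$ and a pair $A\subseteq H$ were never used, then contracting $A$, deleting $H\setminus A$ and passing to a $3$-face would give $U_{3,6}$.

Since $3\mid m$, we have $\chi(\mathbf 0)=\chi(\mathbf 1)=0$ and $\chi(\mathbf u)=\chi(\mathbf v)=(m-4)\bmod 3=2$. Put $X=[G12,\mathbf 0]$, $Y=[G12,\mathbf 1]$ and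
\[
T_m=T^c\setminus\{X,\ [G34,\mathbf 0],\ Y,\ [G14,\mathbf u],\ [G14,\mathbf v]\}.
\]
Let $M_1=M(T_1)$ be the face minor of $M(T_m)$ on $\Phi_1$, so $|T_1|=2^{s+1}-3$. It does not depend on $m$, because $\chi(S)$ is congruent modulo $3$ to minus the number of zeros of $S$.

\medskip\noindent\emph{$M(T_m)$ has a $U_{r,n}$-minor.} Let $C=\{x_1,x_3,\dots,x_m\}$ and $D=\{y_2,\dots,y_m\}$, so $W=H\cup\{y_1,x_2\}$ has $h+2=n$ elements and $R-|C|=r$. For an $r$-set $Q\subseteq W$, only $L_1$ can be full and only $L_2$ can be missed in $C\cup Q$, so $C\cup Q\in\mathcal B$. A member of $T^c$ containing $C$ and avoiding $y_2$ sits at $\mathbf 0$, and both members at $\mathbf 0$ were removed. So $M(T_m)/C\backslash D\cong U_{r,n}$.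

\medskip\noindent\emph{$M(T_m\cup\{Y\})$ has no $M_1$-minor.} As $h\ge4$, Lemma~\ref{lem:rigid} makes such a minor $N$ an $s$-face minor with $|T_N|=2^{s+1}-3$. By \eqref{eq:far} an $s$-face lacks at most two members of $T^c$, either the two at $\mathbf 0$ or one each at $\mathbf u$ and $\mathbf v$; so $|T_N|\ge2^{s+1}-2$, a contradiction.

\medskip\noindent\emph{$M(T)$ with $T=T_m\cup\{X\}$ has no $U_{r,n}$-minor.} Every vertex carries a member of $T$. Call $\mathbf 0,\mathbf 1,\mathbf u,\mathbf v$ \emph{modified}; they are at mutual distance at least $4$, and every other vertex carries both members of its class. Suppose $N=M(T)/C\backslash D\cong U_{r,n}$; again we find a member of $T_N$. No set with at most three elements is dependent or codependent in $N$, and $|W|=h+2$, so Lemma~\ref{lem:types} applies. Here $|C|=R-r=m-1$ and $|D|=h+2m-n-|C|=m-1$, so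
\[
|C\cap H|=c^*+d-1,\qquad|D\cap H|=c+d-1 .
\]
\begin{itemize}
\item $d=0$. Then $c=c^*=1$ and $C\cap H=D\cap H=\emptyset$. The set $C$ has one element of each leg except the DW leg, whose $W$-element we call $w$. Then $C+w=L(S)$ for a vertex $S$, and any member of $T$ at $S$ lies in $T_N$.
\end{itemize}
If $d\ge1$, then $c=0$ by (i) and $c^*=0$ by (ii), so all other legs are CD and $|C\cap H|=|D\cap H|=d-1$. The vertices $S$ with $C\setminus H\subseteq L(S)$ form a $d$-face $\Phi$, and a member $[A,S]$ of $T$ lies in $T_N$ if $S\in\Phi$, $C\cap H\subseteq A$ and $A\cap D=\emptyset$.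
\begin{itemize}
\item $d=1$. Any member of $T$ at a vertex of $\Phi$ lies in $T_N$.
\item $d\ge2$. By (iii) some $4$-set is dependent and codependent, so $r=3$, $n=6$, $H=\{1,2,3,4\}$, $G=\emptyset$. From $2(d-1)\le4$ we get $d\le3$, so $\Phi$ contains at most one modified vertex.

If $d=2$, let $C\cap H=\{a\}$ and $D\cap H=\{a'\}$. The three pairs containing $a$ lie in the three different classes, and two of them avoid $a'$; let these lie in $\mathcal A_i$ and $\mathcal A_j$. The weights on $\Phi$ are $w,w+1,w+1,w+2$, so every value of $\chi$ occurs, at least two vertices have $\chi\in\{i,j\}$, and one of them, $S$, is unmodified. The pair $A\in\mathcal A_{\chi(S)}$ containing $a$ avoids $a'$, and $[A,S]\in T_N$.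

If $d=3$, then $A=C\cap H$ is a pair, so $A\in\mathcal A_i$ for some $i$. The weights $w,w+1,w+2,w+3$ occur $1,3,3,1$ times on $\Phi$, so every value of $\chi$ occurs at least twice. Some unmodified $S\in\Phi$ has $\chi(S)=i$, and $[A,S]\in T_N$.
\end{itemize}
Lemma~\ref{lem:two} gives intertwines of $M_1$ and $U_{r,n}$ with at least $2m$ elements for every $m\ge s+8$ divisible by $3$. This completes the proof of Theorem~\ref{thm:five}.

\section{The four-point line}\label{sec:u24}

\begin{theorem}\label{thm:u24}
Some binary matroid has infinitely many intertwines with $U_{2,4}$.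
\end{theorem}

The matroid $M_1$ must have no $U_{2,4}$-minor, since otherwise it is the only intertwine; and in Example~\ref{ex:k4} a single empty vertex produced such a minor. So we do not mark $M_1$ by removed members. We keep one switch: $M_k$ will be the relaxation of a binary matroid $N_k$ at a circuit-hyperplane $X$, so that deleting an element of $X$ or contracting an element outside $X$ gives a binary matroid. The ground set of $N_k$ consists of a fixed core $E(M_1)$ and a chain of $2k$ further elements, and $M_1$ is obtained by deleting the chain elements in $X$ and contracting the others. The work is to show that this is the \emph{only} way to obtain $M_1$ from $N_k$.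

\subsection{Binary matroids}

All vectors and matrices are over $GF(2)$; a vector is regarded as a function on its index set, and its weight $|v|$ is the size of its support. For a matrix $A$ with rows indexed by $Y$ and columns by $X$, let $M[I\,|\,A]$ be the matroid on $E=Y\cup X$ of the columns of $[I\,|\,A]$; matroids of this form are called binary. The row space is $\mathcal N=\{(\beta,\beta A)\}$, its orthogonal complement is $\mathcal N^\perp=\{(A\eta,\eta)\}$, and $A[Y_0,X_0]$ denotes a submatrix. We use the following standard facts.
\begin{itemize}
\item[(B1)] The dual is $M[A^T\,|\,I]$, with row space $\mathcal N^\perp$. The circuits are the minimal supports of nonzero vectors of $\mathcal N^\perp$, and they span $\mathcal N^\perp$ (subtract a circuit from a vector whose support contains it, and induct); dually for cocircuits and $\mathcal N$. So the matroid determines $\mathcal N$ and $\mathcal N^\perp$, and isomorphisms preserve them.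
\item[(B2)] The minor $M/C\backslash D$ is binary with row space $\{u|_W:u\in\mathcal N,\ u|_C=0\}$; by duality the orthogonal complement of this space is $\{u|_W:u\in\mathcal N^\perp,\ u|_D=0\}$. Contracting $y\in Y$ removes the row and the column of $y$.
\item[(B3)] A binary matroid has no $U_{2,4}$-minor, because $GF(2)^2$ has only three nonzero vectors.
\item[(B4)] The connectivity function of a matroid is $\lambda(U)=r(U)+r(E\setminus U)-r(M)=r(U)+r^*(U)-|U|$, where $r^*$ is the rank function of the dual. It is symmetric and the same for $M^*$, and $\lambda_{M/C\backslash D}(U\cap W)\le\lambda_M(U)$: for deleting $e\notin U$ this is the submodular inequality $r(E)-r(E-e)\le r(E\setminus U)-r((E\setminus U)-e)$, and symmetry and duality give the rest. For $M[I\,|\,A]$ we have $r(U)=|U\cap Y|+\operatorname{rank}A[Y\setminus U,X\cap U]$, so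
\[
\lambda(U)=\operatorname{rank}A[Y\cap U,X\setminus U]+\operatorname{rank}A[Y\setminus U,X\cap U].
\]
\end{itemize}

\subsection{The core}

Let $t_0=1200$, $t_1=t_0+4$, let $g$ be large, and let $E_1=B\cup F$ with $B,F$ disjoint and $|B|=|F|=g$. Choose row vectors $q_0,q_1\in GF(2)^F$ with disjoint supports and column vectors $p_0,p_1\in GF(2)^B$ with disjoint supports, all of weight greater than $t_1$, with
\[
|q_0|,\ |p_1|\ \text{even},\qquad|q_1|,\ |p_0|\ \text{odd}.
\]
The chain will be attached to the core through these four vectors. For a $B\times F$ matrix $\Delta$ let $M_1=M[I\,|\,\Delta]$, with row space $\mathcal C=\{(\beta,\beta\Delta)\}$. For a permutation $\pi$ of $E_1$ let $\mathcal C\circ\pi=\{v\circ\pi:v\in\mathcal C\}$. Consider four conditions.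
\begin{itemize}
\item[(G0)] All row and column sums of $\Delta$ are zero, and $\operatorname{rank}(\Delta+p_1q_0)=g-1$.
\item[(G1)] If $\dim(\mathcal C\cap\mathcal C\circ\pi)\ge g-6$, then $\pi$ moves at most $t_0$ elements.
\item[(G2)] For $q\in\langle q_0,q_1\rangle$ and $(\beta,q)\ne(0,0)$, the vector $(\beta,\beta\Delta+q)$ has weight greater than $t_1$. For $p\in\langle p_0,p_1\rangle$ and $(\eta,p)\ne(0,0)$, the vector $(\Delta\eta+p,\eta)$ has weight greater than $t_1$.
\item[(G3)] $\lambda_{M_1}(U)\ge5$ whenever $|U|\ge 5$ and $|E_1\setminus U|\ge5$.
\end{itemize}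
Condition (G0) will produce the circuit-hyperplane. The others make $M_1$ rigid: by (G3) a copy of $M_1$ cannot spread into a chain of low connectivity, by (G1) $M_1$ has no approximate symmetries, and by (G2) an error on at most $t_1$ coordinates cannot hide a nonzero vector.

\begin{lemma}\label{lem:exist}
For all sufficiently large $g$ there is a matrix $\Delta$ satisfying \textup{(G0)--(G3)}.
\end{lemma}

The proof is in Section~\ref{sec:random}. Fix such $g$ and $\Delta$. By (G2) with $q=0$ and $p=0$, and (B1), every circuit and cocircuit of $M_1$ has more than $t_1$ elements; in particular $M_1$ is simple.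

\subsection{The chain and the relaxation}

Let $k\ge4$ be divisible by $4$, let $Y'=\{y_1,\dots,y_k\}$, $X'=\{x_1,\dots,x_k\}$, $\Gamma=X'\cup Y'$, $Y=Y'\cup B$, $X=X'\cup F$, and let $N_k=M[I\,|\,A_k]$, where $A_k$ has rows $Y$, columns $X$ and block form
\[
A_k=\begin{pmatrix}\Lambda&Q\\P&\Delta\end{pmatrix},\qquad\Lambda_{ij}=1\iff j\le i,\qquad\text{row }y_i\text{ of }Q=q_i,\qquad\text{column }x_j\text{ of }P=p_j ;
\]
the indices of $p$ and $q$ are read modulo $2$. The row sums of the staircase $\Lambda$ alternate in parity, as do its column sums; this is why two vectors $q_i$ and two vectors $p_j$ are needed. Multiplying out shows that the inverse of an $\ell\times\ell$ staircase has ones exactly in the positions $(j,i)$ with $j=i$ or $j=i+1$, so it has $2\ell-1$ ones.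

\begin{lemma}\label{lem:Nk}
$X$ is a circuit-hyperplane of $N_k$. The matroid $N_k$ and its relaxation $M_k$ at $X$ have no loops or coloops, and $M_k$ has both an $M_1$-minor and a $U_{2,4}$-minor.
\end{lemma}

\begin{proof}
All row and column sums of $A_k$ vanish. Row $y_i$ has sum $i+|q_i|$, which is even for both parities of $i$. Column $x_j$ has sum $k-j+1+|p_j|$, which is even for $j$ odd ($|p_1|$ even) and for $j$ even ($|p_0|$ odd). The columns of $P$ add up to $\frac k2(p_0+p_1)=0$ and the rows of $Q$ to $\frac k2(q_0+q_1)=0$, since $k/2$ is even; with (G0) this settles the rows in $B$ and the columns in $F$.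

Clearing $P$ by row operations gives $\operatorname{rank}A_k=k+\operatorname{rank}(\Delta+P\Lambda^{-1}Q)$, and
\[
P\Lambda^{-1}Q=\sum_{i=1}^kp_iq_i+\sum_{i=1}^{k-1}p_{i+1}q_i=\tfrac k2(p_0q_0+p_1q_1)+\tfrac k2\,p_0q_1+\bigl(\tfrac k2-1\bigr)p_1q_0=p_1q_0 .
\]
By (G0), $\operatorname{rank}A_k=k+g-1$. So the only nontrivial linear relation among the $k+g$ columns of $A_k$ is that all of them sum to zero, and $X$ is a circuit. The same holds for the rows, so $Y$ is a circuit of the dual $M[A_k^T\,|\,I]$, and its complement $X$ is a hyperplane of $N_k$.

By Lemma~\ref{lem:relax}(b) all sets $X-x+y$ are bases of $N_k$ and $M_k$. Every element lies in one of them and outside another, so there are no loops or coloops. The basis $Y$ contains $Y'$ and avoids $X'$, while $X$ does not contain $Y'$; so \eqref{eq:minor} and (B2) give $M_k/Y'\backslash X'=N_k/Y'\backslash X'=M_1$.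

Take $x_0\in X$ and distinct $y,y'\in Y$. The independent set $\{y,y'\}$ extends to a basis inside the spanning set $X-x_0+y+y'$, which has $r(N_k)+1$ elements; so $(X\setminus\{x,x_0\})\cup\{y,y'\}$ is a basis for some $x\in X-x_0$. Contract $X\setminus\{x,x_0\}$ and delete $Y\setminus\{y,y'\}$ in $M_k$. The pair $\{y,y'\}$ is a basis by the choice of $x$, the four mixed pairs come from bases of the form $X-x'+y''$, and $\{x,x_0\}$ comes from the new basis $X$. The minor is $U_{2,4}$.
\end{proof}

\begin{proposition}\label{prop:unique}
If $N_k/C\backslash D\cong M_1$ with $C$ independent and $D$ coindependent, then $C=Y'$ and $D=X'$.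
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:u24}, given Proposition~\ref{prop:unique}]
We apply Lemma~\ref{lem:large} to $M_k$ and $\Gamma$. By (B3) and Lemma~\ref{lem:switch}, $M_k\backslash e$ for $e\in X'$ and $M_k/e$ for $e\in Y'$ have no $U_{2,4}$-minor. Suppose that $M_k/e$ has an $M_1$-minor for some $e\in X'$, or $M_k\backslash e$ has one for some $e\in Y'$. As $e$ is neither a loop nor a coloop, we obtain $M_k/C\backslash D\cong M_1$ with $C$ independent and $D$ coindependent in $M_k$, and with $e\in C\cap X'$ or $e\in D\cap Y'$. There are two cases, according to whether the minor sees the basis $X$.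

If $C\not\subseteq X$ or $D\not\subseteq Y$, then $X$ is not among the bases of $M_k$ that contain $C$ and avoid $D$. These are then bases of $N_k$, so $C$ is independent and $D$ coindependent in $N_k$, and $N_k/C\backslash D=M_k/C\backslash D\cong M_1$. Proposition~\ref{prop:unique} gives $C=Y'$ and $D=X'$, contrary to the position of $e$.

If $C\subseteq X$ and $D\subseteq Y$, then $|C|=|D|=k$, so $X_W=X\setminus C$ and $Y_W=Y\setminus D$ have $g\ge2$ elements each. In the minor, $X_W$ and all sets $X_W-x+y$ with $x\in X_W$, $y\in Y_W$ are bases, so $X_W+y$ is a circuit for each $y\in Y_W$. In a binary representation of the minor every $y\in Y_W$ is then the sum of the columns in $X_W$, so the elements of $Y_W$ are parallel. But $M_1$ is simple.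

Hence $M_1$ and $U_{2,4}$ have an intertwine with at least $2k$ elements for every $k\ge4$ divisible by $4$, and $M_1$ does not depend on $k$.
\end{proof}

\subsection{Uniqueness of the minor}

The role of the staircase is visible in the special case where $W=E_1$ and the isomorphism is the identity. Let $X''=C\cap X'$ and $Y''=D\cap Y'$; since $|C|=k$ these have the same size $\ell$. As $B$ is a basis of the minor, $C\cup B$ is a basis of $N_k$, so $\Lambda''=\Lambda[Y'',X'']$ is nonsingular, and row reduction shows that the minor is $M[I\,|\,\Delta+P[B,X'']\,\Lambda''^{-1}Q[Y'',F]]$. Each row of $\Lambda''$ has the form $1\cdots10\cdots0$, and the number of ones does not decrease down the rows; nonsingularity makes the rows nonzero and distinct, so $\Lambda''$ is the $\ell\times\ell$ staircase. If $\ell\ge1$, the perturbation is thus a sum of $2\ell-1$ matrices $p_jq_i$. The four possible matrices are nonzero with disjoint supports, and one of them occurs an odd number of times, so the perturbation is nonzero and by (B1) the minor is not $M_1$. In general $W$ need not be $E_1$, and the isomorphism is arbitrary. Steps 1 and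 2 below reduce to a situation that differs from the special case on at most $t_1$ elements, and Steps 3 and 4 run the parity argument with two vectors in place of $\Lambda''^{-1}$.

\begin{proof}[Proof of Proposition~\ref{prop:unique}]
Let $\psi:E_1\to W$ be an isomorphism from $M_1$ to $N_k/C\backslash D$; then $|C|=|D|=k$. With coordinates ordered as $(Y';B;X';F)$, the row space of $N_k$ and its complement are
\[
\mathcal N=\{(\alpha;\,\beta;\,\alpha\Lambda+\beta P;\,\alpha Q+\beta\Delta)\},\qquad\mathcal N^\perp=\{(\Lambda\gamma+Q\eta;\,P\gamma+\Delta\eta;\,\gamma;\,\eta)\}.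
\]
By (B1) and (B2), a vector $v$ on $E_1$ lies in $\mathcal C$ if and only if $v\circ\psi^{-1}=u|_W$ for some $u\in\mathcal N$ with $u|_C=0$, and it lies in $\mathcal C^\perp$ if and only if $v\circ\psi^{-1}=u|_W$ for some $u\in\mathcal N^\perp$ with $u|_D=0$.

\medskip\noindent\emph{Step 1: $|W\cap\Gamma|\le4$.} Let $U$ be an initial segment of $x_1,y_1,x_2,y_2,\dots,x_k,y_k$, say $U=\{y_1,\dots,y_a,x_1,\dots,x_b\}$ with $b\in\{a,a+1\}$. In $A_k[Y\cap U,X\setminus U]$ the entries from $\Lambda$ have $i\le a\le b<j$ and vanish, so each row is $(0,q_0)$ or $(0,q_1)$. In $A_k[Y\setminus U,X\cap U]$ the entries from $\Lambda$ have $j\le b\le a+1\le i$ and equal $1$, so there are at most two distinct columns. By (B4), $\lambda_{N_k}(U)\le4$, and hence $\lambda_{M_1}(\psi^{-1}(W\cap U))\le4$. If $|W\cap\Gamma|\ge5$, choose $U$ with $|W\cap U|=5$; since $2g-5\ge5$, this contradicts (G3).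

Let $V=E_1\setminus W$. As $|W|=2g=|E_1|$, we have $|V|=|W\cap\Gamma|\le4$.

\medskip\noindent\emph{Step 2: $\psi$ fixes all but at most $t_1$ elements.} Let $\pi$ be a permutation of $E_1$ that agrees with $\psi$ at every $e$ with $\psi(e)\in E_1$ and maps the remaining elements bijectively onto $V$. Let $\mathcal S$ be the space of $v=(\beta,\beta\Delta)\in\mathcal C$ with $\beta p_0=\beta p_1=0$ and $v|_V=0$. These are at most six linear conditions, so $\dim\mathcal S\ge g-6$. For $v\in\mathcal S$ the extension $u$ of $v$ by zero on $\Gamma$ lies in $\mathcal N$ (take $\alpha=0$; then $\beta P=0$), and $u|_C=0$ because $C\subseteq\Gamma\cup V$. So $(u|_W)\circ\psi\in\mathcal C$. This vector equals $v\circ\pi$: at $e$ with $\psi(e)\in E_1$ both take the value $v(\psi(e))$, and at the other $e$ both vanish. Hence $\mathcal S\circ\pi\subseteq\mathcal C\cap\mathcal C\circ\pi$, and by (G1) $\pi$ moves at most $t_0$ elements. Let $Z=\{e\in E_1:\psi(e)\ne e\}$. An element of $Z$ is moved by $\pi$ or mapped into $\Gamma$ by $\psi$, so $|Z|\le t_0+4=t_1$. Note that $E_1\setminus Z\subseteq W$ and $W\cap\Gamma\subseteq\psi(Z)$.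

\medskip\noindent\emph{Step 3: two test vectors.} There is $\beta_0$ with $(\beta_0,\beta_0\Delta)|_Z=0$ and $\beta_0p_0=\beta_0p_1=1$. To see this, let $\mathcal K$ be the space of $\beta$ with $(\beta,\beta\Delta)|_Z=0$, that is, of $\beta$ orthogonal to the columns of $[I\,|\,\Delta]$ indexed by $Z$. If the linear map $\beta\mapsto(\beta p_0,\beta p_1)$ from $\mathcal K$ to $GF(2)^2$ were not onto, some nonzero $p\in\langle p_0,p_1\rangle$ would be orthogonal to $\mathcal K$, hence of the form $p=\zeta+\Delta\eta$ with $\zeta$ supported in $Z\cap B$ and $\eta$ in $Z\cap F$. Then $(\Delta\eta+p,\eta)=(\zeta,\eta)$ has weight at most $t_1$, contrary to (G2).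

There is also $\eta_0$ with $(\Delta\eta_0,\eta_0)|_Z=0$ and $q_0\eta_0=q_1\eta_0=1$. Otherwise some nonzero $q\in\langle q_0,q_1\rangle$ would be orthogonal to all $\eta$ with $(\Delta\eta,\eta)|_Z=0$, hence of the form $q=\beta\Delta+\zeta$ with $\beta$ supported in $Z\cap B$ and $\zeta$ in $Z\cap F$. Then $(\beta,\beta\Delta+q)=(\beta,\zeta)$ has weight at most $t_1$, contrary to (G2).

\medskip\noindent\emph{Step 4: the parity argument.} Let $\mathcal I=\{i:y_i\notin C\}$ and $\mathcal J=\{j:x_j\notin D\}$. We show that both are empty; then $Y'\subseteq C$ and $X'\subseteq D$, and $|C|=|D|=k$ gives equality.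

Lift $v=(\beta_0,\beta_0\Delta)\in\mathcal C$ to $u=(\alpha;\beta;\alpha\Lambda+\beta P;\alpha Q+\beta\Delta)\in\mathcal N$ with $u|_C=0$ and $u|_W=v\circ\psi^{-1}$. Then $u$ agrees with $v$ on $E_1\setminus Z$ and vanishes on $\psi(Z)\supseteq W\cap\Gamma$. The difference $u|_{E_1}-v=(\beta-\beta_0,\ (\beta-\beta_0)\Delta+\alpha Q)$ is supported in $Z$, and $\alpha Q\in\langle q_0,q_1\rangle$; so (G2) gives $\beta=\beta_0$ and $\alpha Q=0$. The coefficients of the independent vectors $q_0,q_1$ in $\alpha Q$ are the sums of $\alpha_i$ over even and over odd $i$; both vanish, so $\sum_i\alpha_i=0$. As $u|_C=0$, the support of $\alpha$ lies in $\mathcal I$. For $j\in\mathcal J$ we have $x_j\in C\cup(W\cap\Gamma)$, so $0=u(x_j)=(\alpha\Lambda)_j+\beta_0p_j$. Thus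
\begin{equation}\label{eq:alpha}
\operatorname{supp}\alpha\subseteq\mathcal I,\qquad\sum_i\alpha_i=0,\qquad\sum_{i\ge j}\alpha_i=1\quad\text{for all }j\in\mathcal J .
\end{equation}
Lift $v'=(\Delta\eta_0,\eta_0)\in\mathcal C^\perp$ to $u'=(\Lambda\gamma+Q\eta;P\gamma+\Delta\eta;\gamma;\eta)\in\mathcal N^\perp$ with $u'|_D=0$ and $u'|_W=v'\circ\psi^{-1}$. Again $u'$ agrees with $v'$ on $E_1\setminus Z$ and vanishes on $W\cap\Gamma$. The difference $u'|_{E_1}-v'=(\Delta(\eta-\eta_0)+P\gamma,\ \eta-\eta_0)$ is supported in $Z$, and $P\gamma\in\langle p_0,p_1\rangle$; so (G2) gives $\eta=\eta_0$. As $u'|_D=0$, the support of $\gamma$ lies in $\mathcal J$. For $i\in\mathcal I$ we have $y_i\in D\cup(W\cap\Gamma)$, so $0=u'(y_i)=(\Lambda\gamma)_i+q_i\eta_0$. Thus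
\begin{equation}\label{eq:gamma}
\operatorname{supp}\gamma\subseteq\mathcal J,\qquad\sum_{j\le i}\gamma_j=1\quad\text{for all }i\in\mathcal I .
\end{equation}
Suppose $\mathcal I\ne\emptyset$ and let $i_0=\min\mathcal I$. By \eqref{eq:gamma} there is $j_0\in\mathcal J$ with $j_0\le i_0$. The support of $\alpha$ lies in $\{i:i\ge j_0\}$, so \eqref{eq:alpha} gives $1=\sum_{i\ge j_0}\alpha_i=\sum_i\alpha_i=0$, a contradiction. Hence $\mathcal I=\emptyset$, so $\alpha=0$, and the last condition in \eqref{eq:alpha} forces $\mathcal J=\emptyset$.
\end{proof}

\subsection{A random matrix is a good core}\label{sec:random}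

\begin{proof}[Proof of Lemma~\ref{lem:exist}]
Let $\mathcal D$ be the space of $B\times F$ matrices with zero row and column sums. Such a matrix has an arbitrary $(g-1)\times(g-1)$ corner, which determines the last row and column (the last entry is the sum of all entries of the corner, whether computed from its row or from its column). So $|\mathcal D|=2^{(g-1)^2}\ge2^{g^2-2g}$. Let $\Pr_{\mathcal D}$ and $\Pr$ refer to $\Delta$ uniform in $\mathcal D$ and uniform among all matrices. For every event $\mathcal E$,
\begin{equation}\label{eq:transfer}
\Pr\nolimits_{\mathcal D}(\mathcal E)\le2^{2g}\Pr(\mathcal E),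
\end{equation}
so events of probability well below $2^{-2g}$ can be estimated with independent entries. A $a\times b$ matrix of rank at most $\kappa$ is the product of an $a\times\lfloor\kappa\rfloor$ and a $\lfloor\kappa\rfloor\times b$ matrix, so
\begin{equation}\label{eq:rank}
\text{a uniform }a\times b\text{ matrix has rank at most }\kappa\text{ with probability at most }2^{\kappa(a+b)-ab}.
\end{equation}
We show that (G0) has $\Pr_{\mathcal D}$-probability greater than $1/4$ and that (G1)--(G3) fail with $\Pr_{\mathcal D}$-probability tending to $0$ as $g\to\infty$.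

\medskip\noindent\emph{(G0).} Since $|p_1|$ and $|q_0|$ are even, $p_1q_0\in\mathcal D$, so $\Delta+p_1q_0$ is uniform in $\mathcal D$. The last row and column of a member of $\mathcal D$ are sums of the others, so its rank is that of its corner. A uniform corner is nonsingular with probability $\prod_{i=1}^{g-1}(1-2^{-i})\ge\frac12\cdot\frac34\cdot\bigl(1-\sum_{i\ge3}2^{-i}\bigr)=\frac9{32}$.

\medskip\noindent\emph{(G2).} By transposition it suffices to treat $(\beta,\beta\Delta+q)$. If $\beta=0$, then $q\in\{q_0,q_1,q_0+q_1\}$ has weight greater than $t_1$, and if $|\beta|>t_1$ there is nothing to prove. Let $0<|\beta|\le t_1<g$. The vector $\beta\Delta$ has even weight. Choose $b$ in the support of $\beta$ and $b'$ outside it; adding an even-weight vector $z$ to rows $b$ and $b'$ is a bijection of $\mathcal D$ that adds $z$ to $\beta\Delta$. So $\beta\Delta$ is uniform among the $2^{g-1}$ even-weight vectors. At most $(g+1)^{t_1}$ vectors of length $g$ have weight at most $t_1$. Summing over $\beta$ and $q$, the failure probability is at most $4(g+1)^{2t_1}2^{1-g}\to0$.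

\medskip\noindent\emph{(G3).} By symmetry of $\lambda$ let $5\le|U|=a\le g$. If $a\le t_1$ and (G2) holds, $U$ contains no circuit and no cocircuit, so $\lambda(U)=a+a-a\ge5$. Let $a>t_1$, $a_1=|U\cap B|$, $a_2=|U\cap F|$. By (B4), $\lambda(U)\le4$ forces both of the disjoint blocks $\Delta[B\cap U,F\setminus U]$ and $\Delta[B\setminus U,F\cap U]$ to have rank at most $4$. They have $a_1(g-a_2)+(g-a_1)a_2=ga-2a_1a_2\ge ga-a^2/2\ge ga/2>602g$ entries and $2g$ rows and columns in total, so \eqref{eq:rank} gives $\Pr(\lambda(U)\le4)\le2^{8g-602g}$. With \eqref{eq:transfer} and at most $2^{2g}$ sets $U$, the total is at most $2^{12g-602g}\to0$.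

\medskip\noindent\emph{(G1).} Fix a permutation $\pi$ moving exactly $t>t_0$ elements, and let $\Delta$ be uniform among all matrices. Let $c_e$ $(e\in E_1)$ be the columns of $[I\,|\,\Delta]$: unit vectors for $e\in B$, columns of $\Delta$ for $e\in F$. For $v=(\beta,\beta\Delta)$ we have $(v\circ\pi)(e)=\beta c_{\pi(e)}$. The space $\mathcal C^\perp$ is spanned by the vectors with support $\{f\}\cup\{b:\Delta_{bf}=1\}$, $f\in F$. So $v\circ\pi\in\mathcal C$ if and only if $\beta\Phi=0$, where $\Phi$ is the $B\times F$ matrix with columns
\[
\Phi_f=c_{\pi(f)}+\sum_{b\in B}\Delta_{bf}\,c_{\pi(b)} .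
\]
Thus $\dim(\mathcal C\cap\mathcal C\circ\pi)=g-\operatorname{rank}\Phi$, and we must bound $\Pr(\operatorname{rank}\Phi\le6)$. The entries of $\Phi$ are quadratic in those of $\Delta$; the method is to condition on most of $\Delta$ so that a large block of $\Phi$ becomes an affine function of the remaining entries. As many elements of $F$ are mapped into $B$ as elements of $B$ into $F$. So one of the following three sets has at least $t/4$ elements: the moved $f\in F$ with $\pi(f)\in F$; the moved $b\in B$ with $\pi(b)\in B$; the $b\in B$ with $\pi(b)\in F$.

\emph{First set.} The graph on this set with edges $\{f,\pi(f)\}$ has maximum degree at most $2$, so it is $3$-colorable, and a largest color class $J$ has $\tau=|J|\ge t/12$ and $J\cap\pi(J)=\emptyset$. Condition on all columns of $\Delta$ outside $\pi(J)$. For $f\in J$ the sum over $b$ in $\Phi_f$ is then determined, since $f\notin\pi(J)$ and $\pi(b)\notin\pi(J)$, while the columns $c_{\pi(f)}$ are independent and uniform. So $\Phi[B,J]$ is uniform, and $\Pr(\operatorname{rank}\Phi\le6)\le2^{6(g+\tau)-g\tau}\le2^{12g-gt/12}$.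

\emph{Second set.} If $\dim(\mathcal C\cap\mathcal C\circ\pi)\ge g-6$, then $\dim(\mathcal C+\mathcal C\circ\pi)\le g+6$, and the orthogonal complement $\mathcal C^\perp\cap\mathcal C^\perp\circ\pi$ has dimension at least $g-6$. As $\mathcal C^\perp$ is the row space of $[\Delta^T\,|\,I]$, the first case applies to $\Delta^T$ with $B$ and $F$ exchanged, and gives the same bound.

\emph{Third set.} Choose a subset $K$ of it with $\tau=|K|=\min(\lceil t/4\rceil,\lfloor g/4\rfloor)$. Since $t\le2g$ and $\lfloor g/4\rfloor\ge g/5$ for $g\ge20$, we have $\tau\ge t/10$. Let $K'=\pi(K)\subseteq F$ and $B'=B\setminus K$, so $|B'|=g-\tau\ge3g/4$, and condition on all entries outside $\Theta=\Delta[B',K']$. Let $f\in F\setminus K'$. The entries $\Delta_{bf}$ are determined; so are $c_{\pi(f)}$ and $c_{\pi(b)}$ for $b\notin K$, because $\pi$ maps only $K$ into $K'$; and for $b\in K$ the restriction of $c_{\pi(b)}$ to $B'$ is a column of $\Theta$. Hence $\Phi[B',F\setminus K']$ is a determined matrix plus $\Theta\Psi$, where $\Psi$ is $\Delta[K,F\setminus K']$ with rows relabeled by $\pi$. The matrix $\Psi$ is a uniform $\tau\times(g-\tau)$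 matrix among the entries conditioned on, and
\[
\Pr(\operatorname{rank}\Psi\le\tau/2)\le2^{\tau g/2-\tau(g-\tau)}\le2^{-g\tau/4}.
\]
If $\ell=\operatorname{rank}\Psi>\tau/2$, take $\ell$ independent columns of $\Psi$. They define a linear map from $GF(2)^\tau$ onto $GF(2)^\ell$, applied to the independent uniform rows of $\Theta$; so on these columns $\Phi$ has a uniform $|B'|\times\ell$ block, and the conditional probability of $\operatorname{rank}\Phi\le6$ is at most $2^{6(|B'|+\ell)-|B'|\ell}\le2^{12g-3g\tau/8}$. As $\tau/4\ge t/40$ and $3\tau/8\ge t/40$, the two contributions add up to at most $2\cdot2^{12g-gt/40}$.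

In all three cases $\Pr(\operatorname{rank}\Phi\le6)\le2\cdot2^{12g-gt/40}$. At most $\binom{2g}tt!\le(2g)^t$ permutations move exactly $t$ elements. For $t>t_0=1200$ we have $gt/40\ge15g+gt/80$, so by \eqref{eq:transfer} the $\Pr_{\mathcal D}$-probability that one of them violates (G1) is at most
\[
2^{2g}\cdot2\cdot2^{12g-gt/40}(2g)^t\le2\cdot2^{-g-t(g/80-\log_2(2g))}\le2\cdot2^{-g}
\]
once $g/80\ge\log_2(2g)$. Summing over $t\le2g$ gives at most $4g\,2^{-g}\to0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{intertwines}
\emph{A Construction of Infinite Sets of Intertwines for Pairs of Matroids},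
\texttt{https://blogs.gwu.edu/jbonin/files/2016/04/}\allowbreak\texttt{SIAMIntertwine-2491ilm.pdf}.

\bibitem{oxley}
Oxley, \emph{Matroid Theory}.

\end{thebibliography}
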